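\title{Every \v{C}ech-complete space is subcompact}

\begin{abstract}
We prove that every \v{C}ech-complete space is subcompact. To find the base, we
well-order countably many open covers, label each point by the first member of
each cover that contains it, and keep the open sets on which every finite
initial segment of the labels attains a lexicographic maximum. Along a filter
base these maxima can only decrease, so they stabilize. The same argument shows
that every space with a complete sieve is subcompact, with no separation axiom,
and hence that every continuous open image of a \v{C}ech-complete space is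
subcompact.
\end{abstract}

\section{Introduction}\label{sec:intro}

A space $X$ is \emph{\v{C}ech-complete} if it is homeomorphic to a
$G_\delta$-subset of a compact Hausdorff space. We always identify such an $X$
with this subset and write
\begin{equation}\label{eq:cech}
X=\bigcap_{n\ge1}U_n,\qquad U_n \text{ open in } K,\qquad K \text{ compact Hausdorff}.
\end{equation}
The closure of a set $S$ is written $\overline S$ when it is taken in $X$ and
$\operatorname{cl}_K S$ when it is taken in $K$; for $S\subseteq X$ we have
$\overline S=X\cap\operatorname{cl}_K S$.

A \emph{regular open filter base} on a space $X$ is a nonempty collection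
$\mathcal F$ of open sets such that for any $G,H\in\mathcal F$ there is
$F\in\mathcal F$ with $\overline F\subseteq G\cap H$. The space $X$ is
\emph{subcompact} if it has a base $\mathcal B$ of nonempty open sets such that
every regular open filter base $\mathcal F\subseteq\mathcal B$ satisfies
$\bigcap\mathcal F\ne\emptyset$. Such a base is a \emph{subcompact base}.

Both notions are completeness properties: they guarantee that suitable
shrinking families of open sets do not shrink to nothing. The Baire category
argument shows them at work side by side. Let $D_1,D_2,\dots$ be dense open
subsets of a nonempty regular space $X$. If $\mathcal B$ is a subcompact base,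
choose $B_n\in\mathcal B$ with $\overline{B_{n+1}}\subseteq B_n\cap D_n$; the
$B_n$ form a regular open filter base, and a point of $\bigcap_n B_n$ lies in
every $D_n$. If instead $X$ is as in \eqref{eq:cech}, choose nonempty open sets
$B_n$ in the same way, with the extra requirement
$\operatorname{cl}_K B_{n+1}\subseteq U_n$; compactness gives a point of
$\bigcap_n\operatorname{cl}_K B_n$, which lies in every $U_n$, hence in $X$,
hence in $\overline{B_{n+1}}\subseteq D_n$ for every $n$.

The two arguments differ in who makes the choices. In the second one we choose
the sets one at a time, and at step $n$ we take care of $U_n$. A subcompact base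
is fixed in advance, and it has to work for every regular open filter base
drawn from it, countable or not, over which we have no further control. Whether
every \v{C}ech-complete space is subcompact is stated as an open problem in
\cite{problem}. We show that the answer is yes.

A \emph{filter base} on $X$ is a nonempty family $\mathcal F$ of nonempty
subsets of $X$ such that for any $G,H\in\mathcal F$ there is $F\in\mathcal F$
with $F\subseteq G\cap H$. By induction, the intersection of finitely many
members of a filter base contains a member.

\begin{theorem}\label{thm:cech}
Every \v{C}ech-complete space $X$ is subcompact. Moreover, $X$ has a base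
$\mathcal P$ of nonempty open sets such that every filter base
$\mathcal F\subseteq\mathcal P$, regular or not, satisfies
$\bigcap_{F\in\mathcal F}\overline F\ne\emptyset$.
\end{theorem}

The proof is in ZFC, uses the axiom of choice freely, and needs nothing beyond
the definitions. Section~\ref{sec:cluster} locates the difficulty, and
Section~\ref{sec:idea} shows the idea for a single cover and for the space of
sequences of natural numbers. Its combinatorial core, Lemma~\ref{lem:key},
holds in an arbitrary topological space, and Theorem~\ref{thm:cech} follows
from it in Section~\ref{sec:cech}. In Section~\ref{sec:sieve} the same lemma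
gives subcompactness of spaces with a complete sieve (Theorem~\ref{thm:sieve})
and of continuous open images of \v{C}ech-complete spaces
(Corollary~\ref{cor:image}). Section~\ref{sec:converse} contains a subcompact
space that is not \v{C}ech-complete.

\section{Cluster points of filter bases}\label{sec:cluster}

A \emph{cluster point} of a filter base $\mathcal F$ on $X$ is a point of
$\bigcap_{F\in\mathcal F}\overline F$. The first lemma removes regularity from
the problem; it is the only place where regularity of a filter base is used.

\begin{lemma}\label{lem:regular}
Let $\mathcal P$ be a base of nonempty open sets of a space $X$ such that every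
filter base $\mathcal F\subseteq\mathcal P$ has a cluster point. Then
$\mathcal P$ is a subcompact base.
\end{lemma}

\begin{proof}
Let $\mathcal F\subseteq\mathcal P$ be a regular open filter base. Its members
are nonempty and $F\subseteq\overline F$, so $\mathcal F$ is a filter base and
has a cluster point $p$. Given $H\in\mathcal F$, regularity applied to the pair
$H,H$ gives $F\in\mathcal F$ with $\overline F\subseteq H$. Thus
$p\in\overline F\subseteq H$, and $p\in\bigcap\mathcal F$.
\end{proof}

The second lemma says which filter bases have cluster points in a
\v{C}ech-complete space.

\begin{lemma}\label{lem:compact}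
Let $X$ be as in \eqref{eq:cech}, and let $\mathcal E$ be a filter base on $X$
such that for every $n$ some $E\in\mathcal E$ satisfies
$\operatorname{cl}_K E\subseteq U_n$. Then $\mathcal E$ has a cluster point
in~$X$.
\end{lemma}

\begin{proof}
The closed sets $\operatorname{cl}_K E$, $E\in\mathcal E$, have the finite
intersection property, so by compactness they have a common point $p\in K$. By
hypothesis $p\in U_n$ for every $n$, so $p\in X$, and
$p\in X\cap\operatorname{cl}_K E=\overline E$ for every $E\in\mathcal E$.
\end{proof}

Suppose that $X$ is open in $K$, so that we may take $U_n=X$ for all $n$. A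
compact Hausdorff space is regular, so the nonempty open sets $G\subseteq X$
with $\operatorname{cl}_K G\subseteq X$ form a base, and this base is
subcompact by the two lemmas. This case suggests a positive answer to the
problem, and it suggests a base made of sets that are small with respect to the
$U_n$. The second suggestion fails already for the irrational numbers.

\begin{example}\label{ex:irrationals}
Let $K=[0,1]$, let $q_1,q_2,\dots$ list the rational points of $K$ without
repetition, and let $U_n=K\setminus\{q_n\}$, so that $X$ is the set of
irrational points. No nonempty open $G\subseteq X$ has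
$\operatorname{cl}_K G\subseteq U_n$ for all $n$, because
$\operatorname{cl}_K G$ contains an interval. For fixed $N$ the nonempty open
sets $G$ with $\operatorname{cl}_K G\subseteq U_1\cap\dots\cap U_N$ do form a
base, but not a subcompact one: with $q=q_{N+1}$, the sets
$X\cap(q-1/k,\,q+1/k)$ for large $k$ belong to it and form a regular open
filter base with empty intersection.
\end{example}

So we cannot expect Lemma~\ref{lem:compact} to apply to a filter base
$\mathcal F\subseteq\mathcal P$ directly. The way out is that
Lemma~\ref{lem:compact} asks nothing about openness. Suppose that we can find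
sets $E_1\supseteq E_2\supseteq\cdots$ in $X$, each meeting every member of
$\mathcal F$, with $\operatorname{cl}_K E_n\subseteq U_n$. Then the lemma
applies to the finer family of the sets $H\cap E_n$, $H\in\mathcal F$, and a
cluster point of this family is a cluster point of $\mathcal F$. The task is to
design a base in which every filter base singles out such sets $E_n$.

\section{The idea: one cover, then the space of sequences}\label{sec:idea}

\subsection*{One cover}
Let $\{G_\alpha:\alpha<\kappa\}$ be an open cover of a space $X$, indexed by an
ordinal, and label each point by the first member that contains it: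
$a(y)=\min\{\alpha:y\in G_\alpha\}$. Every $x$ is a local maximum of $a$, since
$a(y)\le a(x)$ for $y\in G_{a(x)}$. Let $\mathcal P_1$ be the family of nonempty
open sets on which $a$ attains a maximum. It is a base: if $x\in V$ with $V$
open, then $V\cap G_{a(x)}\in\mathcal P_1$.

Now let $\mathcal F\subseteq\mathcal P_1$ be a filter base. Let $\alpha$ be the
least of the ordinals $\max_F a$, $F\in\mathcal F$, and let it be attained by
$F_1\in\mathcal F$. Given $H\in\mathcal F$, take $F\in\mathcal F$ with
$F\subseteq H\cap F_1$. Then $\max_F a\le\alpha$ because $F\subseteq F_1$, and
$\max_F a\ge\alpha$ by minimality. So $H$ meets the set $E=\{y:a(y)=\alpha\}$,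
and $E\subseteq G_\alpha$. The filter base has selected one member of the cover,
although none of its own members need be contained in it. For the discrete
space $\omega=\{0,1,2,\dots\}$ and the cover by singletons, $\mathcal P_1$
consists of the nonempty finite sets; the tails $\{k,k+1,\dots\}$, which form a
regular open filter base with empty intersection, have been excluded.

With countably many covers, one for each $U_n$, we obtain labels
$a_1,a_2,\dots$, and two difficulties appear. First, the selected sets must
have common points in each $H\in\mathcal F$. Separate maxima of $a_1$ and $a_2$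
do not give this: on two points with labels $(1,0)$ and $(0,1)$ both maxima
equal $1$, and no point attains both. We therefore maximize the tuples
$(a_1,\dots,a_n)$ in the lexicographic order. Second, the open sets on which
such a maximum exists for \emph{every} $n$ must form a base. For a single $n$ we
could intersect $n$ neighborhoods of $x$; for all $n$ at once the intersection
need not be open. This second difficulty is the main one.

\subsection*{The space of sequences}
Let $\mathcal N$ be the space of sequences $y=(y(1),y(2),\dots)$ with entries in
the discrete space $\omega$, with the product topology. It has the form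
\eqref{eq:cech}: let $K$ be the countable power of the compact space
$\omega\cup\{\infty\}$ and $U_n=\{y\in K:y(n)\ne\infty\}$. The cover of
$\mathcal N$ by the sets $\{y:y(n)=\alpha\}$, $\alpha\in\omega$, consists of
sets whose closures in $K$ lie in $U_n$, and its label is $a_n(y)=y(n)$. Write
$y|n=(y(1),\dots,y(n))$, and let $[t]$ be the basic open set of all sequences
that begin with the finite sequence~$t$. We want open sets $B$ such that
$\{y|n:y\in B\}$ has a lexicographic maximum for every $n$.

The sets $[t]$ do not qualify, since the first coordinate not fixed by $t$ is
unbounded. Also, no single point $z$ of an open set $B$ can realize the maxima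
for all $n$: some $[z|n]$ lies in $B$, and raising the coordinate $z(n+1)$ gives
a point of $B$ that beats $z$ at level $n+1$. The maxima must therefore be
attained along a sequence of points that climbs away from the given point. Start
from $x=(0,0,0,\dots)$ and raise one coordinate at a time:
\[
z_1=(1,0,0,\dots),\quad z_2=(1,1,0,\dots),\quad\dots,\qquad s=(1,1,1,\dots).
\]
Let $B$ be the set of sequences lexicographically smaller than $s$, that is,
\[
B=[0]\cup[1,0]\cup[1,1,0]\cup\cdots .
\]
This set is open, it contains $x$, every $y\in B$ has $y|n\le s|n$, and
equality holds for $y=z_n\in B$. For an arbitrary $x$ and a neighborhood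
$[x|m]$, take $s(i)=x(i)$ for $i\le m$ and $s(i)=x(i)+1$ for $i>m$, and let $B$
be the set of $y\in[x|m]$ that are lexicographically smaller than $s$; for
$n\ge m$ the maximum $s|n$ is attained at
$(s(1),\dots,s(n),x(n+1),x(n+2),\dots)$. So the sets we want form a base
$\mathcal P$ of $\mathcal N$. For a filter base $\mathcal F\subseteq\mathcal P$,
Lemma~\ref{lem:key}(ii) below produces a sequence $s$ such that every
$H\in\mathcal F$ meets every $[s|n]$, which says that $s$ is a cluster point
of~$\mathcal F$.

The example also shows why Theorem~\ref{thm:cech} speaks of closures. With
$s=(1,1,1,\dots)$ and $B$ as displayed, the sets $B\cap[s|k]$ belong to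
$\mathcal P$ and decrease to the empty set; their closures contain $s$.

\section{Labelings and peaked sets}\label{sec:key}

Let $A_1,A_2,\dots$ be well-ordered sets and $A=\prod_{n\ge1}A_n$. For
$s\in A$, or for a tuple $s$ of length at least $n$, put
$s|n=(s(1),\dots,s(n))$. We order $A_1\times\dots\times A_n$
lexicographically: $u<v$ if $u\neq v$ and $u(i)<v(i)$ at the first coordinate
$i$ where they differ. This is a well-order: to find the least element of a
nonempty set of tuples, minimize the first coordinate, then the second among
the tuples that remain, and so on. The infinite product $A$ need not be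
well-ordered lexicographically, as
$(1,0,0,\dots)>(0,1,0,\dots)>(0,0,1,\dots)>\cdots$ shows, and this is why we
work with finite initial segments. For tuples $u,v$ of length $n$ and $k\le n$:
\begin{itemize}
\item[(L1)] if $u|k<v|k$, then $u<v$;
\item[(L2)] if $u\le v$, then $u|k\le v|k$.
\end{itemize}
Here (L1) holds because the first difference occurs among the first $k$
coordinates, and (L2) is its contrapositive.

\begin{definition}\label{def:labeling}
A \emph{labeling} of a space $X$ is a map $a\colon X\to A$,
$a(y)=(a_1(y),a_2(y),\dots)$, such that
\begin{itemize}
\item[$(*)$] for every $x\in X$ and $n\ge1$ there is an open neighborhood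
$W_n(x)$ of $x$ with $a(y)|n\le a(x)|n$ for all $y\in W_n(x)$.
\end{itemize}
A nonempty open set $B\subseteq X$ is \emph{peaked} if, for every $n$, the map
$y\mapsto a(y)|n$ attains a lexicographic maximum on $B$.
\end{definition}

Two consequences will be used. First, for every tuple $u$ of length $n$,
\begin{equation}\label{eq:open}
\{y:a(y)|n\le u\}\quad\text{and}\quad\{y:a(y)|n<u\}\quad\text{are open in } X,
\end{equation}
because each of these sets contains $W_n(y)$ along with $y$. Second, the maxima
on a peaked set $B$ cohere: if $z\in B$ maximizes $a(y)|(n+1)$, then by (L2) it
also maximizes $a(y)|n$. Hence there is one sequence $\mu(B)\in A$, the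
\emph{peak} of $B$, such that $\mu(B)|n=\max\{a(y)|n:y\in B\}$ for every $n$.

\begin{lemma}\label{lem:key}
Let $a$ be a labeling of a space $X$ and $\mathcal P$ the family of peaked sets.
\begin{itemize}
\item[(i)] $\mathcal P$ is a base of $X$.
\item[(ii)] If $\mathcal F\subseteq\mathcal P$ is a filter base, there is
$s\in A$ such that the sets $E_n=\{y\in X:a(y)|n=s|n\}$ satisfy
$H\cap E_n\ne\emptyset$ for all $H\in\mathcal F$ and $n\ge1$. The family
$\mathcal E=\{H\cap E_n:H\in\mathcal F,\ n\ge1\}$ is a filter base, and every
cluster point of $\mathcal E$ is a cluster point of $\mathcal F$.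
\end{itemize}
\end{lemma}

\begin{proof}[Proof of \textup{(i)}]
Let $x\in V$ with $V$ open. We find a peaked set $B$ with $x\in B\subseteq V$.
As in $\mathcal N$, we climb from $x$ inside $V$, freezing one more label at
each step. The frozen labels form a sequence $s$, the set $B$ is cut out of $V$
by an upper bound in terms of $s$, and the points of the climb show that the
bound is attained.

Put $z_0=x$. Given $z_{n-1}\in V$, where $n\ge1$, let
\[
J_n=\{y\in V:\ a_i(y)=a_i(z_{n-1})\text{ for }i<n,\ \text{ and }
a_n(y)>a_n(z_{n-1})\}.
\]
If $J_n\ne\emptyset$, choose any $z_n\in J_n$ and call $n$ a \emph{jump}; we do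
not try to make $a_n(z_n)$ largest, since a largest value may not exist.
Otherwise let $z_n=z_{n-1}$. In both cases $z_n$ and $z_{n-1}$ have the same
first $n-1$ labels, so the $i$th label does not change after step $i$. With
$s(n)=a_n(z_n)$ this means
\begin{equation}\label{eq:frozen}
a(z_m)|n=s|n\qquad\text{for all }m\ge n,
\end{equation}
and by the definition of $J_n$,
\begin{equation}\label{eq:jump}
a(z_{n-1})|n<a(z_n)|n\qquad\text{if $n$ is a jump}.
\end{equation}

The natural candidate for $B$ is the set of $y\in V$ with $a(y)|n\le s|n$ for
all $n$, but this is an infinite intersection of open sets. In $\mathcal N$,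
with $s=(1,1,\dots)$, it contains no neighborhood of its point $s$. We repair it
in two ways, depending on how the climb went.

\emph{Case I: there are infinitely many jumps.} We use the strict bound
\[
B=\{y\in V:\ a(y)|k<s|k\ \text{ for some }k\},
\]
which is open by \eqref{eq:open}. Every $z_m$ lies in $B$: if $n$ is the first
jump with $n>m$, then $z_{n-1}=z_m$, and \eqref{eq:jump} and \eqref{eq:frozen}
give $a(z_m)|n<a(z_n)|n=s|n$. In particular $x=z_0\in B$. Let $y\in B$, say
$a(y)|k<s|k$, and let $n\ge1$. If $n\ge k$, then $a(y)|n<s|n$ by (L1); if
$n<k$, then $a(y)|n\le s|n$ by (L2). Equality holds for $y=z_n\in B$ by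
\eqref{eq:frozen}. So $B$ is peaked, with peak $s$.

\emph{Case II: there are finitely many jumps.} Choose $N\ge1$ such that no
$n>N$ is a jump, and let $z=z_N$. Then $z_n=z$ for $n\ge N$, so $a(z)=s$ by
\eqref{eq:frozen}. The strict bound would now exclude $z$, and for $V=\{x\}$ it
would give the empty set. On the other hand, the absence of jumps lets one
inequality imply all the others. Let
\[
B=\{y\in V:\ a(y)|N\le s|N\},
\]
which is open by \eqref{eq:open} and contains $z$. It contains $x$: for
$1\le n\le N$ either $z_{n-1}=z_n$, or $n$ is a jump and
$a(z_{n-1})|N<a(z_n)|N$ by \eqref{eq:jump} and (L1); hence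
$a(x)|N=a(z_0)|N\le a(z_N)|N=s|N$.

Let $y\in B$. We show that $a(y)|n\le s|n$ for every $n$. For $n\le N$ this is
(L2). For $n>N$ we use induction. If $a(y)|(n-1)<s|(n-1)$, then $a(y)|n<s|n$ by
(L1). If $a(y)|(n-1)=s|(n-1)$, then $y\in V$ has the same first $n-1$ labels as
$z=z_{n-1}$; since $J_n=\emptyset$, we get $a_n(y)\le a_n(z)=s(n)$, and so
$a(y)|n\le s|n$. The value $s|n$ is attained at $z\in B$. So $B$ is peaked, with
peak $s$.
\end{proof}

\begin{proof}[Proof of \textup{(ii)}]
For each $n$ let $s_n$ be the least element of $\{\mu(F)|n:F\in\mathcal F\}$,
and pick $F_n\in\mathcal F$ with $\mu(F_n)|n=s_n$. If $F\in\mathcal F$ and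
$F\subseteq F_n$, then $\mu(F)|n\le s_n$, being a maximum over a smaller set,
and $\mu(F)|n\ge s_n$ by minimality. Thus
\begin{equation}\label{eq:stable}
F\in\mathcal F,\ F\subseteq F_n\quad\Longrightarrow\quad\mu(F)|n=s_n .
\end{equation}
For $F\in\mathcal F$ with $F\subseteq F_n\cap F_{n+1}$, \eqref{eq:stable} gives
$s_{n+1}=\mu(F)|(n+1)$ and $s_n=\mu(F)|n$, so $s_{n+1}|n=s_n$. Hence there is
$s\in A$ with $s|n=s_n$ for all $n$. Given $H\in\mathcal F$ and $n$, take
$F\in\mathcal F$ with $F\subseteq H\cap F_n$. By \eqref{eq:stable} some
$y\in F\subseteq H$ has $a(y)|n=s|n$, so $H\cap E_n\ne\emptyset$.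

The sets $E_n$ decrease. Given $H\cap E_m$ and $H'\cap E_n$ in $\mathcal E$,
take $F\in\mathcal F$ with $F\subseteq H\cap H'$; then $F\cap E_{\max(m,n)}$ is
a member of $\mathcal E$ contained in both. So $\mathcal E$ is a filter base.
The last claim holds because $\overline{H\cap E_1}\subseteq\overline H$.
\end{proof}

\begin{remark}\label{rem:hypotheses}
Condition $(*)$ enters only through \eqref{eq:open}, in part~(i). Without it
(i) fails: if $X=\mathbb Q$ and $a_1$ is a bijection onto $\omega$, then $a_1$
is unbounded on every nonempty open set. That the $A_n$ are well-ordered, and
not just linearly ordered, enters only in the choice of $s_n$ in part~(ii).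
Without it (ii) fails: on the discrete space $\omega$ let $a_1(k)=-k\in\mathbb Z$
and let the other labels be constant; the tails are peaked, and no level set of
$a_1$ meets all of them.
\end{remark}

\section{Proof of Theorem~\ref{thm:cech}}\label{sec:cech}

Let $X$ be as in \eqref{eq:cech}. Since $K$ is regular, every $x\in X$ has an
open neighborhood in $K$ whose closure lies in $U_n$. Intersecting these
neighborhoods with $X$, we obtain for each $n$ a cover of $X$ by open subsets
of $X$ whose closures in $K$ lie in $U_n$. Index it by an ordinal, as
$\{G_{n,\alpha}:\alpha<\kappa_n\}$, and put $A_n=\kappa_n$ and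
\[
a_n(y)=\min\{\alpha<\kappa_n:\ y\in G_{n,\alpha}\}.
\]
Condition $(*)$ holds with $W_n(x)=\bigcap_{i\le n}G_{i,a_i(x)}$. Indeed, for
$y\in W_n(x)$ we have $a_i(y)\le a_i(x)$ for all $i\le n$, so at the first
coordinate where $a(y)|n$ and $a(x)|n$ differ, if there is one, the former is
smaller. By Lemma~\ref{lem:key}(i) the peaked sets form a base $\mathcal P$ of
nonempty open sets.

Let $\mathcal F\subseteq\mathcal P$ be a filter base, and let $s$, $E_n$ and
$\mathcal E$ be as in Lemma~\ref{lem:key}(ii). A point $y\in E_n$ has
$a_n(y)=s(n)$, so $E_n\subseteq G_{n,s(n)}$ and
$\operatorname{cl}_K(H\cap E_n)\subseteq U_n$ for any $H\in\mathcal F$. By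
Lemma~\ref{lem:compact}, $\mathcal E$ has a cluster point in $X$, which is a
cluster point of $\mathcal F$. This is the second assertion of the theorem, and
the first follows from Lemma~\ref{lem:regular}. \qed

\section{Complete sieves and open images}\label{sec:sieve}

The proof above used covers chosen independently of one another, and it used
the compact space $K$ only through Lemma~\ref{lem:compact}. Both features can
be relaxed. A sieve is a tree of open covers, in which each set at level $n$ is
given its own cover at level $n+1$, and completeness of a sieve turns the
conclusion of Lemma~\ref{lem:compact} into a definition.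

\begin{definition}\label{def:sieve}
A \emph{sieve} on a space $X$ consists of index sets $A_n$ $(n\ge1)$, open sets
$V_\alpha\subseteq X$ $(\alpha\in A_n)$ and maps $\pi_n\colon A_{n+1}\to A_n$
such that
\[
X=\bigcup_{\alpha\in A_1}V_\alpha\qquad\text{and}\qquad
V_\alpha=\bigcup\{V_\beta:\beta\in\pi_n^{-1}(\alpha)\}\quad(\alpha\in A_n).
\]
The index sets are taken pairwise disjoint, so that an index determines its
level. A \emph{thread} is a sequence $(\alpha_n)$ with $\alpha_n\in A_n$ and
$\pi_n(\alpha_{n+1})=\alpha_n$ for all $n$. The sieve is \emph{complete} if,
for every thread $(\alpha_n)$, every filter base $\mathcal E$ of arbitrary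
subsets of $X$ such that each $V_{\alpha_n}$ contains a member of $\mathcal E$
satisfies $\bigcap_{E\in\mathcal E}\overline E\ne\emptyset$.
\end{definition}

\begin{theorem}\label{thm:sieve}
Every space $X$ with a complete sieve is subcompact; no separation axiom is
assumed. In fact $X$ has a base $\mathcal P$ of nonempty open sets such that
$\bigcap_{F\in\mathcal F}\overline F\ne\emptyset$ for every filter base
$\mathcal F\subseteq\mathcal P$.
\end{theorem}

\begin{proof}
Well-order each $A_n$. Completeness applies only to threads, so the labels of a
point must form a thread, and we define them recursively. Let $a_1(y)$ be the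
least $\alpha\in A_1$ with $y\in V_\alpha$, and let $a_{n+1}(y)$ be the least
$\beta\in\pi_n^{-1}(a_n(y))$ with $y\in V_\beta$. Such a $\beta$ exists because
$y\in V_{a_n(y)}$ and the sets $V_\beta$, $\beta\in\pi_n^{-1}(a_n(y))$, cover
$V_{a_n(y)}$.

Condition $(*)$ holds with $W_n(x)=\bigcap_{i\le n}V_{a_i(x)}$. The labels of
$x$ and $y$ can now be compared only at the first level where they differ,
and this is all that the lexicographic order requires. Let $y\in W_n(x)$ with
$a(y)|n\ne a(x)|n$, and let $i\le n$ be the first index with
$a_i(y)\ne a_i(x)$. We have $y\in V_{a_i(x)}$ and, if $i>1$,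
$\pi_{i-1}(a_i(x))=a_{i-1}(x)=a_{i-1}(y)$. So $a_i(x)$ is one of the indices
among which $a_i(y)$ is the least. Hence $a_i(y)<a_i(x)$ and $a(y)|n<a(x)|n$.

Let $\mathcal P$ be the base of peaked sets, let $\mathcal F\subseteq\mathcal P$
be a filter base, and let $s$, $E_n$ and $\mathcal E$ be as in
Lemma~\ref{lem:key}(ii). The set $E_{n+1}$ is nonempty, and for $y\in E_{n+1}$
we have $\pi_n(s(n+1))=\pi_n(a_{n+1}(y))=a_n(y)=s(n)$; so $s$ is a thread.
Also $E_n\subseteq V_{s(n)}$, so $V_{s(n)}$ contains the member $H\cap E_n$ of
$\mathcal E$ for any $H\in\mathcal F$. By completeness $\mathcal E$ has a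
cluster point, which is a cluster point of $\mathcal F$.
Lemma~\ref{lem:regular} finishes the proof.
\end{proof}

The tree structure is what passes to open images. If we pushed the independent
covers of Section~\ref{sec:cech} forward along an open map $f$, a point of
$f(G)\cap f(G')$ would not have to come from a point of $G\cap G'$. Indexing by
decreasing tuples of open sets keeps the sets upstairs nested.

\begin{corollary}\label{cor:image}
If $f\colon X\to Y$ is a continuous open surjection and $X$ is
\v{C}ech-complete, then $Y$ is subcompact; no separation axiom on $Y$ is
assumed.
\end{corollary}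

\begin{proof}
Let $X$ be as in \eqref{eq:cech}. By Theorem~\ref{thm:sieve} it suffices to
construct a complete sieve on $Y$. Let $A_n$ be the set of $n$-tuples
$(G_1,\dots,G_n)$ of open subsets of $X$ with $G_1\supseteq\dots\supseteq G_n$
and $\operatorname{cl}_K G_i\subseteq U_i$ for $i\le n$. Let $\pi_n$ delete the
last entry, and put $V_{(G_1,\dots,G_n)}=f(G_n)$, which is open because $f$ is
open.

\emph{This is a sieve.} By regularity of $K$, every $x\in X$ has an open
neighborhood $G_1$ in $X$ with $\operatorname{cl}_K G_1\subseteq U_1$, so the
sets $f(G_1)$ cover $f(X)=Y$. For the same reason every $x\in G_n$ has an open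
neighborhood $G_{n+1}\subseteq G_n$ with
$\operatorname{cl}_K G_{n+1}\subseteq U_{n+1}$. So $G_n$ is the union of the
sets $G_{n+1}$ with $(G_1,\dots,G_{n+1})\in A_{n+1}$, and $f(G_n)$ is the union
of their images.

\emph{It is complete.} A thread is given by a sequence
$G_1\supseteq G_2\supseteq\cdots$ with $\operatorname{cl}_K G_n\subseteq U_n$.
Let $\mathcal E$ be a filter base on $Y$ such that each $f(G_n)$ contains some
$D_n\in\mathcal E$. For $E\in\mathcal E$ and $n\ge1$, some member of
$\mathcal E$ lies in $E\cap D_n\subseteq E\cap f(G_n)$, so $E\cap f(G_n)$ is
nonempty, and therefore $f^{-1}(E)\cap G_n\ne\emptyset$. The sets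
$f^{-1}(E)\cap G_n$ form a filter base on $X$: if $E''\in\mathcal E$ lies in
$E\cap E'$, then $f^{-1}(E'')\cap G_{\max(m,n)}$ lies in both
$f^{-1}(E)\cap G_m$ and $f^{-1}(E')\cap G_n$. Since
$\operatorname{cl}_K(f^{-1}(E)\cap G_n)\subseteq U_n$,
Lemma~\ref{lem:compact} gives a cluster point $p\in X$. For every
$E\in\mathcal E$ the point $p$ lies in the closure of $f^{-1}(E)$, so
$f(p)\in\overline E$ by continuity.
\end{proof}

For the identity map this proof shows that a \v{C}ech-complete space has a
complete sieve, so Theorem~\ref{thm:sieve} contains Theorem~\ref{thm:cech}.

\section{A subcompact space that is not \v{C}ech-complete}\label{sec:converse}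

The converse of Theorem~\ref{thm:cech} fails. Let $p\in\beta\omega\setminus\omega$,
that is, let $p$ be a free ultrafilter on $\omega$: a family of infinite subsets
of $\omega$, closed under supersets and finite intersections, that contains
$S$ or $\omega\setminus S$ for every $S\subseteq\omega$. Let
$X=\omega\cup\{p\}$ as a subspace of $\beta\omega$. The points of $\omega$ are
isolated in $X$, and the neighborhoods of $p$ are the sets $\{p\}\cup S$ with
$S\in p$. If $S\subseteq\omega$ and $p\in\overline S$, then $S\in p$, since
otherwise $\{p\}\cup(\omega\setminus S)$ is a neighborhood of $p$ missing $S$.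

\emph{$X$ is subcompact.} Take the base consisting of the singletons $\{k\}$,
$k\in\omega$, and all open sets containing $p$. Let $\mathcal F$ be a filter
base drawn from it. If $\{k\}\in\mathcal F$, then every $G\in\mathcal F$ meets
$\{k\}$, so $\bigcap\mathcal F=\{k\}$. Otherwise $p\in\bigcap\mathcal F$.

\emph{$X$ is not \v{C}ech-complete.} Suppose that $X$ is as in \eqref{eq:cech}.
Put $O_1=K$ and use regularity of $K$ to choose open sets $O_n\ni p$ in $K$
with $\operatorname{cl}_K O_{n+1}\subseteq O_n\cap U_n$. Then the $O_n$ decrease
and $\bigcap_n\operatorname{cl}_K O_n\subseteq X$. Each $O_n\cap\omega$ belongs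
to $p$, so it is infinite, and we can pick distinct points $k_n\in O_n\cap\omega$.
Let $S$ be an infinite subset of $\{k_n:n\ge1\}$. By compactness there is
$q\in K$ all of whose neighborhoods contain infinitely many points of $S$;
otherwise finitely many open sets, each meeting $S$ in a finite set, would
cover $K$. All but finitely many points of $S$ lie in $O_n$, so
$q\in\operatorname{cl}_K O_n$ for every $n$, and $q\in X$. A point $k\in\omega$
has a neighborhood in $K$ that meets $X$ only in $k$, so $q\notin\omega$. Hence
$q=p$, so $p\in\overline S$ and $S\in p$. Applying this to
$\{k_{2n}:n\ge1\}$ and $\{k_{2n-1}:n\ge1\}$ gives two disjoint members of $p$,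
a contradiction.

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Some New Completeness Properties in Topological Spaces},
\texttt{https://\allowbreak ecommons.udayton.edu/\allowbreak cgi/\allowbreak
viewcontent.cgi?\allowbreak referer=\&\allowbreak httpsredir=1\&\allowbreak
article=1007\&\allowbreak context=topology\_conf}

\end{thebibliography}
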